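# Filters of rank $m$ in the class $\boldsymbol{\Sigma}^0_{m+1}$

## 1. No free filter is a $G_\delta$

Identify a subset of $\omega$ with its characteristic function, so that a filter on $\omega$ becomes a subset of the Cantor space $2^\omega$. It then makes sense to ask whether a filter is open, closed, $G_\delta$, and so on up the Borel hierarchy. We write $\boldsymbol{\Sigma}^0_\alpha,\boldsymbol{\Pi}^0_\alpha$ for the boldface Borel classes ($\alpha\ge1$ countable) and $\boldsymbol{\Delta}^0_\alpha=\boldsymbol{\Sigma}^0_\alpha\cap\boldsymbol{\Pi}^0_\alpha$. So $\boldsymbol{\Sigma}^0_1$ is open, $\boldsymbol{\Pi}^0_1$ is closed, $\boldsymbol{\Sigma}^0_2$ is $F_\sigma$ and $\boldsymbol{\Pi}^0_2$ is $G_\delta$. All filters in these notes are *free*: proper, and containing every cofinite set. The dual ideal of $\mathcal F$ is $\mathcal F^*=\{\omega\setminus A:A\in\mathcal F\}$.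

We begin with a fact that needs only Baire's theorem.

**Claim.** No free filter is $\boldsymbol{\Pi}^0_2$.

Let $\mathcal F$ be a free filter. A nonempty basic open subset of $2^\omega$ prescribes finitely many coordinates, so it contains a cofinite set. Hence $\mathcal F$ is dense. Complementation $A\mapsto\omega\setminus A$ is a homeomorphism of $2^\omega$ taking $\mathcal F$ to $\mathcal F^*$, so $\mathcal F^*$ is dense too. If $\mathcal F$ were $G_\delta$, then $\mathcal F$ and $\mathcal F^*$ would be two dense $G_\delta$ sets and would share a point $A$ by Baire's theorem. Then $A$ and $\omega\setminus A$ are both in $\mathcal F$, so $\emptyset\in\mathcal F$, and $\mathcal F$ is not proper. $\square$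

This will be the case $m=1$ of a statement about all $m\ge1$. To state it we need the *rank* of a filter, which measures how far limits along the filter go beyond the continuous functions.

## 2. Rank, and the gap between $m+1$ and $2m$

Recall that $f=\lim_{\mathcal F}f_n$ (pointwise) means: for every $x$ and every $\varepsilon>0$, the set $\{n:|f_n(x)-f(x)|<\varepsilon\}$ is in $\mathcal F$. Recall also that $f:2^\omega\to\mathbb R$ is of Baire class $\eta$ iff $f^{-1}(U)\in\boldsymbol{\Sigma}^0_{1+\eta}$ for every open $U$. In particular $1_S$ is of Baire class $\eta$ iff $S\in\boldsymbol{\Delta}^0_{1+\eta}$. A set $V$ *separates* $\mathcal F$ from $\mathcal F^*$ if $\mathcal F\subset V$ and $V\cap\mathcal F^*=\emptyset$.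

We take the following as known. For every analytic filter $\mathcal F$ there is a unique countable ordinal $\xi=\operatorname{rk}(\mathcal F)$, the **rank** of $\mathcal F$, determined by any of the following equivalent properties.

* (R1) The set of all limits $\lim_{\mathcal F}f_n$ of sequences of continuous functions $f_n:2^\omega\to\mathbb R$ is exactly the set of Borel functions of Baire class $\xi$.
* (R2) $\xi$ is the minimal countable ordinal such that $\mathcal F$ can be separated from $\mathcal F^*$ by a set in $\boldsymbol{\Sigma}^0_{1+\xi}\cup\boldsymbol{\Pi}^0_{1+\xi}$.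
* (R3) $\xi$ is the maximal countable ordinal such that $\mathcal F$ cannot be separated from $\mathcal F^*$ by a set in $\boldsymbol{\Sigma}^0_{1+\xi}\cap\boldsymbol{\Pi}^0_{1+\xi}$.

**Example (rank 1).** Let $\mathcal N_1$ be the Fréchet filter: $A\in\mathcal N_1$ iff $\exists n\,\forall i\ge n\ (i\in A)$. It is $\boldsymbol{\Sigma}^0_2$ and separates itself from its dual, so (R2) gives rank $\le1$. The rank is not $0$. A closed set containing $\mathcal N_1$ is everything, by density. An open set containing $\mathcal N_1$ and disjoint from $\mathcal N_1^*$ has a closed complement containing the dense set $\mathcal N_1^*$, so it is empty. Neither separates.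

**Example (iterated limits).** For $m\ge1$ let $\mathcal N_m$ be the Katětov (iterated Fréchet) filter on $\omega^m$:
$$A\in\mathcal N_m\iff\exists i_1^0\,\forall i_1\ge i_1^0\ \cdots\ \exists i_m^0\,\forall i_m\ge i_m^0\ \ (i_1,\dots,i_m)\in A .$$
For $m=2$, if $g_i=\lim_jf_{i,j}$ and $g=\lim_ig_i$ pointwise, then $g=\lim_{\mathcal N_2}f_{i,j}$. Indeed, fix $x$ and $\varepsilon$. For all large $i$ we have $|g_i(x)-g(x)|<\varepsilon/2$, and for each such $i$, for all large $j$, $|f_{i,j}(x)-g_i(x)|<\varepsilon/2$. We take as known that $\mathcal N_m$ is a $\boldsymbol{\Sigma}^0_{2m}$ filter of rank $m$ (after a bijection $\omega^m\to\omega$). Each further limit costs two quantifiers.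

Now repeat Section 1 at a general rank. Let $\xi\ge1$ and suppose $\mathcal F$ is a $\boldsymbol{\Pi}^0_{1+\xi}$ filter of rank $\xi$. Then $\mathcal F$ and $\mathcal F^*$ are disjoint $\boldsymbol{\Pi}^0_{1+\xi}$ sets. By the classical separation theorem, two disjoint $\boldsymbol{\Pi}^0_\alpha$ sets with $\alpha\ge2$ can be separated by a $\boldsymbol{\Delta}^0_\alpha$ set. This contradicts (R3). Hence:
$$\text{there is no }\boldsymbol{\Pi}^0_{1+\xi}\text{ filter of rank }\xi. \tag{1}$$

What changes for larger $m$? The separation argument excludes $\boldsymbol{\Pi}^0_{m+1}$, while the filters $\mathcal N_m$ suggest that one might exclude $\boldsymbol{\Pi}^0_{2m}$. For $m=1$ these are the same class. For $m=2$ they are $\boldsymbol{\Pi}^0_3$ and $\boldsymbol{\Pi}^0_4$, and we take as known the stronger exclusion: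
$$\text{there is no }\boldsymbol{\Pi}^0_{4}\text{ filter of rank }2. \tag{2}$$
The following is posed in the presentation for the "39th Winter School in Abstract Analysis" (http://www.karlin.mff.cuni.cz/~lhota/data/Debs_presentation.pdf).

**Conjecture A.** For every positive integer $m$, there is no $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$.

Taken over all $m$ together, this is equivalent to the statement that, for every $m\ge 1$, the pointwise limit of a sequence of continuous functions $2^\omega\to\mathbb R$ along a $\boldsymbol{\Pi}^0_{2m}$ filter is of Baire class $m-1$. The conjecture is false, and it fails at every $m\ge3$.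

**Theorem 1.** For every countable ordinal $\xi\ge3$ there is a $\boldsymbol{\Sigma}^0_{1+\xi}$ filter of rank exactly $\xi$. In particular, for every integer $m\ge3$ there is a $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$.

**Theorem 2.** Let $\xi\ge1$ and $\beta\ge1$ be countable ordinals.

* If $\xi\ne2$: a $\boldsymbol{\Sigma}^0_\beta$ filter of rank $\xi$ exists iff $\beta\ge1+\xi$; a $\boldsymbol{\Pi}^0_\beta$ filter of rank $\xi$ exists iff $\beta>1+\xi$.
* If $\xi=2$: a $\boldsymbol{\Sigma}^0_\beta$ filter of rank $2$ exists iff $\beta\ge4$; a $\boldsymbol{\Pi}^0_\beta$ one iff $\beta\ge5$.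

Hence "there is no $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$" holds exactly for $m\in\{1,2\}$.

## 3. Large rank from one complicated limit

By (R1), a filter has rank at least $\xi$ as soon as some sequence of continuous functions converges along it to a function that is of no Baire class below $\xi$. So fix a complicated set $S\subset X:=2^\omega$ and look for a filter along which $1_S$ is a limit of continuous functions. The simplest continuous functions are the $1_C$ with $C$ clopen, and there are only countably many clopen sets, so we use these as the index set.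

**Theorem 3.** Let $\alpha$ be a countable ordinal with $\alpha\ge4$, and let $S\subset X=2^\omega$ be a $\boldsymbol{\Delta}^0_\alpha$ set which is not clopen. Let $I$ be the countable set of all clopen subsets of $X$. There is a free filter $\mathcal F_S$ on $I$ such that

* (a) $\mathcal F_S$ is $\boldsymbol{\Sigma}^0_\alpha$ in $2^I$;
* (b) $\{C\in I:x\in C\}$ is in $\mathcal F_S$ if $x\in S$, and in $\mathcal F_S^*$ if $x\notin S$. In other words, $\lim_{C\to\mathcal F_S}1_C=1_S$ pointwise.

Most of these notes prove Theorem 3. First we see that it is enough.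

**Theorem 3 implies Theorem 1.** Let $3\le\xi<\omega_1$ and $\alpha=1+\xi\ge4$.

**Step 1: choose $S$.** We want $S\in\boldsymbol{\Delta}^0_{1+\xi}(2^\omega)$ that lies in no $\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ with $\eta<\xi$. Recall that the Borel hierarchy on $2^\omega$ is strict: $\boldsymbol{\Sigma}^0_\gamma\not\subset\boldsymbol{\Pi}^0_\gamma$ for all $\gamma$.

Suppose $\xi=\eta+1$. Take $P\in\boldsymbol{\Sigma}^0_{1+\eta}\setminus\boldsymbol{\Pi}^0_{1+\eta}$ and $S=0^\frown P\cup1^\frown(2^\omega\setminus P)$. Both pieces are $\boldsymbol{\Delta}^0_{1+\xi}$, so $S$ is. If $S$ were $\boldsymbol{\Pi}^0_{1+\eta}$, so would be $P$, its preimage under $x\mapsto0^\frown x$. If $S$ were $\boldsymbol{\Sigma}^0_{1+\eta}$, so would be $2^\omega\setminus P$, its preimage under $x\mapsto1^\frown x$, and again $P$ would be $\boldsymbol{\Pi}^0_{1+\eta}$. Both are impossible, and the classes with index below $1+\eta$ are contained in these two.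

Suppose $\xi$ is a limit, so that $1+\xi=\xi$. Take ordinals $1\le\xi_n<\xi$ increasing to $\xi$, sets $P_n\in\boldsymbol{\Sigma}^0_{\xi_n}\setminus\boldsymbol{\Pi}^0_{\xi_n}$, and $S=\bigcup_n0^n1^\frown P_n$. Then $S$ is $\boldsymbol{\Sigma}^0_\xi$. Its complement is the point $0^\infty$ together with $\bigcup_n0^n1^\frown(2^\omega\setminus P_n)$, a countable union of sets in classes of index below $\xi$, so it is $\boldsymbol{\Sigma}^0_\xi$ too. If $\eta<\xi$, then $\zeta=1+\eta$ satisfies $1\le\zeta<\xi$. If $S\in\boldsymbol{\Sigma}^0_\zeta\cup\boldsymbol{\Pi}^0_\zeta$, then also $P_n\in\boldsymbol{\Sigma}^0_\zeta\cup\boldsymbol{\Pi}^0_\zeta\subset\boldsymbol{\Delta}^0_{\xi_n}$ whenever $\xi_n>\zeta$, contradicting the choice of $P_n$.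

Such an $S$ is not clopen (take $\eta=0$). Let $\mathcal F=\mathcal F_S$, moved to $\omega$ by a bijection $I\to\omega$. It is Borel, hence analytic, so it has a rank $\eta=\operatorname{rk}(\mathcal F)$.

**Step 2: $\eta\le\xi$.** Since $\mathcal F$ is proper, $\mathcal F\cap\mathcal F^*=\emptyset$. So $\mathcal F$ is itself a $\boldsymbol{\Sigma}^0_{1+\xi}$ set separating $\mathcal F$ from $\mathcal F^*$, and (R2) gives $\eta\le\xi$.

**Step 3: $\eta\ge\xi$.** By (R2) some $V\in\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$ has $\mathcal F\subset V$ and $V\cap\mathcal F^*=\emptyset$. (The class is closed under complements, so the direction of separation does not matter.) For $x\in X$ put $A_x=\{C\in I:x\in C\}$. The map $x\mapsto A_x$ from $2^\omega$ to $2^I$ is continuous, because for each $C$ the condition $C\in A_x$ says $x\in C$, which is clopen. By (b), $A_x\in\mathcal F\subset V$ if $x\in S$, and $A_x\in\mathcal F^*$, so $A_x\notin V$, if $x\notin S$. Hence $S=\{x:A_x\in V\}$ belongs to $\boldsymbol{\Sigma}^0_{1+\eta}\cup\boldsymbol{\Pi}^0_{1+\eta}$, and the choice of $S$ forces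 $\eta\ge\xi$.

So $\operatorname{rk}(\mathcal F)=\xi$. If $\xi=m\ge3$ is an integer, then $m+2\le2m$, so $\mathcal F\in\boldsymbol{\Sigma}^0_{m+1}\subset\boldsymbol{\Pi}^0_{m+2}\subset\boldsymbol{\Pi}^0_{2m}$. $\square$

The limit version fails at the same $m$. For $m\ge3$ the continuous functions $1_C$ converge along this $\boldsymbol{\Pi}^0_{2m}$ filter to $1_S$, and $S\notin\boldsymbol{\Sigma}^0_m\cup\boldsymbol{\Pi}^0_m$, so $1_S$ is not of Baire class $m-1$.

**Theorem 1 implies Theorem 2.** Let $\xi\ne2$. By (1) there is no $\boldsymbol{\Pi}^0_\beta$ filter of rank $\xi$ for $\beta\le1+\xi$, and none in $\boldsymbol{\Sigma}^0_\beta$ for $\beta<1+\xi$ because then $\boldsymbol{\Sigma}^0_\beta\subset\boldsymbol{\Pi}^0_{1+\xi}$. In the other direction, a $\boldsymbol{\Sigma}^0_{1+\xi}$ filter of rank $\xi$ exists: $\mathcal N_1$ if $\xi=1$, and Theorem 1 if $\xi\ge3$. It lies in $\boldsymbol{\Sigma}^0_\beta$ for all $\beta\ge1+\xi$ and in $\boldsymbol{\Pi}^0_\beta$ for all $\beta>1+\xi$.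

Let $\xi=2$. By (2), $\boldsymbol{\Pi}^0_\beta$ is excluded for $\beta\le4$, and $\boldsymbol{\Sigma}^0_\beta$ for $\beta\le3$ since $\boldsymbol{\Sigma}^0_3\subset\boldsymbol{\Pi}^0_4$. The filter $\mathcal N_2$ is $\boldsymbol{\Sigma}^0_4$ of rank $2$, hence lies in $\boldsymbol{\Sigma}^0_\beta$ for $\beta\ge4$ and in $\boldsymbol{\Pi}^0_\beta$ for $\beta\ge5$.

Finally, for an integer $m\ge 1$ with $m\ne2$, a $\boldsymbol{\Pi}^0_{2m}$ filter of rank $m$ exists iff $2m>m+1$, that is, iff $m\ge3$. For $m=2$ there is none. $\square$

It remains to prove Theorem 3. The last argument of Step 3 shows what is at stake: $S$ is the preimage of $\mathcal F_S$ under the continuous map $x\mapsto A_x$, so $\mathcal F_S$ is at least as complicated as $S$. We must build it without losing more than the passage from $\boldsymbol{\Delta}^0_\alpha$ to $\boldsymbol{\Sigma}^0_\alpha$.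

## 4. The smallest filter with $\lim 1_C=1_S$ need not be Borel

Fix $\alpha$ and $S$ as in Theorem 3, and set up some language. Let $Y=X\times\{0,1\}$, a compact space whose elements we call *labelled points*.

**Definition.** A labelled point $(t,e)$ is *right* if $e=1_S(t)$ and *wrong* otherwise. A subset of $Y$ is right (wrong) if all its elements are. Put $\overline{(t,e)}=(t,1-e)$ and $\overline R=\{\bar y:y\in R\}$ for $R\subset Y$.

Conjugation $y\mapsto\bar y$ exchanges right and wrong, and $\emptyset$ is both right and wrong. A finite partial function from $X$ to $\{0,1\}$ is identified with its graph, a finite subset of $Y$. We use all the time that **every finite partial function $T$ is contained in $1_C$ for some clopen $C$**: separate the finitely many points labelled $1$ from those labelled $0$.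

Property (b) says that the ideal $\mathcal F_S^*$ contains $\mathcal C^x=\{C\in I:1_C(x)\ne1_S(x)\}$ for every $x\in X$. The first thing to try is the ideal $\mathcal J_S$ generated by these sets. A set $\mathcal C\subset I$ is covered by $\mathcal C^{x_1},\dots,\mathcal C^{x_k}$ iff no $C\in\mathcal C$ satisfies $T\subset1_C$, where $T=\{(x_i,1_S(x_i)):i\le k\}$. So
$$\mathcal C\in\mathcal J_S\iff\text{there is a finite right }T\text{ with }T\not\subset1_C\text{ for all }C\in\mathcal C. \tag{3}$$
This is a proper ideal, since each $T$ extends to some $1_C$. It contains the singletons: if $C_0\in I$ then $C_0\ne S$, so $C_0\in\mathcal C^x$ for some $x$. Thus its dual filter is free and satisfies (b). The trouble is complexity. In (3) we quantify existentially over points of $X$ that must be *right*, that is, over a Borel set that need not be compact. A projection of this kind is a priori only analytic, and here is a case where it is no better.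

**Example.** For closed $K\subset X$ let $\mathcal C_K=\{C\in I:C\cap K=\emptyset\}$. We claim
$$\mathcal C_K\in\mathcal J_S\iff K\cap S\ne\emptyset. \tag{4}$$
If $x\in K\cap S$, then every $C\in\mathcal C_K$ misses $x$, so $\mathcal C_K\subset\mathcal C^x$. If $K\cap S=\emptyset$ and $T$ is finite and right, the points labelled $1$ in $T$ are in $S$, hence off $K$. Choose a clopen $C$ disjoint from $K$ that contains them and avoids the points labelled $0$. Then $T\subset1_C$ and $C\in\mathcal C_K$, so $T$ is not a witness in (3).

Take $S$ to be the set of $x\in2^\omega$ with infinitely many $1$s. It is $\boldsymbol{\Pi}^0_2$, hence $\boldsymbol{\Delta}^0_4$, and it is not clopen because $S$ and its complement are both dense. For a string $u=0^{a_0}1\,0^{a_1}1\cdots0^{a_{r-1}}1\,0^b$ put $\mathrm{dec}(u)=(a_0,\dots,a_{r-1})$. For a nonempty tree $\Theta\subset\omega^{<\omega}$ let $K_\Theta=\{x:\mathrm{dec}(x|n)\in\Theta\text{ for all }n\}$, a closed set. A point $0^{a_0}1\,0^{a_1}1\cdots$ of $S$ is in $K_\Theta$ iff $(a_0,a_1,\dots)$ is an infinite branch of $\Theta$, so $K_\Theta\cap S\ne\emptyset$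 iff $\Theta$ has an infinite branch. Moreover, a cylinder $[u]$ meets $K_\Theta$ iff $\mathrm{dec}(u)\in\Theta$: if $x\in[u]\cap K_\Theta$, then $\mathrm{dec}(u)=\mathrm{dec}(x|n)\in\Theta$ with $n=|u|$; if $\mathrm{dec}(u)\in\Theta$, then $u0^\infty\in K_\Theta$, since its initial segments decode to initial segments of $\mathrm{dec}(u)$. A clopen $C$ is a finite union of cylinders, so "$C\in\mathcal C_{K_\Theta}$" depends on finitely many coordinates of $\Theta$, and $\Theta\mapsto\mathcal C_{K_\Theta}$ is continuous. By (4), the preimage of $\mathcal J_S$ under this map is the set of trees with an infinite branch, which is classically not Borel. So $\mathcal J_S$ is not Borel, although Theorem 3 with $\alpha=4$ applies to this $S$.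

We need a larger ideal, still proper, for which one need not search through all right points.

## 5. Families that no finite wrong set hits

For $\mathcal C\subset I$ and $p\in\omega$ let
$$B_p(\mathcal C)=\{T:\ T\text{ a finite partial function from }X\text{ to }\{0,1\},\ |T|\le p,\ \forall C\in\mathcal C\ \ T\not\subset1_C\}.$$
These are the partial functions, right or not, that every $C\in\mathcal C$ contradicts. By (3), $\mathcal C\in\mathcal J_S$ iff some $B_p(\mathcal C)$ has a right element. Instead of asking for a right element, we ask for a consequence of having one: a right set is disjoint from every wrong set.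

**Definition.** A set $Q\subset Y$ *hits* a family $B$ of sets if $Q\cap T\ne\emptyset$ for all $T\in B$. Put
$$\mathcal D_p=\{\mathcal C\subset I:\text{no finite wrong set hits }B_p(\mathcal C)\},\qquad\mathcal D=\bigcup_p\mathcal D_p,\qquad\mathcal F_S=\{I\setminus\mathcal C:\mathcal C\in\mathcal D\}.$$

Note the extreme cases: the empty family is hit by every set, even by $\emptyset$, and a family with $\emptyset$ as a member is hit by no set. Clearly $\mathcal J_S\subset\mathcal D$.

**Example, continued.** Let us compute when $\mathcal C_K\in\mathcal D$. A partial function $T$ with $|T|\le p$ is in $B_p(\mathcal C_K)$ iff it contains some $(x,1)$ with $x\in K$. If it does, any clopen $C$ with $T\subset1_C$ meets $K$. If it does not, the points labelled $1$ are off $K$ and $T\subset1_C$ for some clopen $C$ disjoint from $K$. So for $p\ge1$ a set hits $B_p(\mathcal C_K)$ iff it contains $K\times\{1\}$ (look at the singletons $\{(x,1)\}$). A finite wrong set can do this iff $K$ is finite and disjoint from $S$. The family $B_0(\mathcal C_K)$ is empty, so $p=0$ contributes nothing. Therefore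
$$\mathcal C_K\in\mathcal D\iff K\text{ is infinite, or }K\cap S\ne\emptyset .$$
Compare with (4). If $K$ is infinite, we no longer ask whether it meets $S$. If $K$ is finite, we must still decide whether one of its points is in $S$, but each point of a finite $K$ is isolated in $K$, hence is the single point of $K\cap[s]$ for some string $s$. It can be read off from $K$ with countably many choices of $s$, and no search through $S$ is needed. Both features survive in general: the proof in Sections 7 and 8 separates "many disjoint possibilities" from "points pinned down by $\mathcal C$".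

## 6. $\mathcal D$ is an ideal

The only delicate point is closure under unions. Suppose $\mathcal C_i\in\mathcal D_{p_i}$ for $i=1,2$, and a finite wrong $Q$ is given. We would like $T_1\in B_{p_1}(\mathcal C_1)$ and $T_2\in B_{p_2}(\mathcal C_2)$, both missing $Q$, such that $T_1\cup T_2$ is still a *function*. So $T_2$ must miss $\overline{T_1}$, which may well contain right points, while the definition of $\mathcal D_{p_2}$ lets us avoid only wrong points. The next lemma says that we can in fact avoid every finite set that stays off one fixed finite right set.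

**Lemma 1.** Let $B$ be a family of subsets of $Y$ of size $\le p$, and suppose no finite wrong set hits $B$. Then there is a finite right set $R$ such that for every finite $Q\subset Y\setminus R$ there is $T\in B$ with $R\subset T$ and $T\cap Q=\emptyset$.

*Proof.* For a finite right set $R$ let $B_R=\{T\in B:R\subset T\}$, and call $R$ *good* if no finite wrong set hits $B_R$. The set $\emptyset$ is good by hypothesis. If $R$ is good, then $B_R\ne\emptyset$, since otherwise $\emptyset$ hits it. Hence $R$ is contained in some $T\in B$, and $|R|\le p$. So there is a good $R$ of maximal size. We show that it works.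

Suppose some finite $Q\subset Y\setminus R$ hits $B_R$. Split $Q=Q_w\cup Q_r$ into its wrong and right parts. For $y\in Q_r$ the set $R\cup\{y\}$ is right and larger than $R$, hence not good, so some finite wrong set $W_y$ hits $B_{R\cup\{y\}}$. Consider the finite wrong set $W=Q_w\cup\bigcup_{y\in Q_r}W_y$. Any $T\in B_R$ meets $Q$. Either it meets $Q_w\subset W$, or it contains some $y\in Q_r$; then $T\in B_{R\cup\{y\}}$ and $T$ meets $W_y\subset W$. So $W$ hits $B_R$, contradicting goodness of $R$. $\square$

**Proposition 1.** $\mathcal D$ is a proper ideal on $I$ containing all finite sets. For $x\in S$ it contains $\{C:x\notin C\}$; for $x\notin S$ it contains $\{C:x\in C\}$. So $\mathcal F_S$ is a free filter satisfying (b).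

*Proof.* **Downward closure.** If $\mathcal C'\subset\mathcal C$, then $B_p(\mathcal C')\supset B_p(\mathcal C)$, so any set hitting $B_p(\mathcal C')$ hits $B_p(\mathcal C)$. Hence $\mathcal C\in\mathcal D_p$ implies $\mathcal C'\in\mathcal D_p$.

**Properness.** Every finite partial function is contained in some $1_C$ with $C\in I$, so $B_p(I)=\emptyset$ for every $p$. The finite wrong set $\emptyset$ hits it. Thus $I\notin\mathcal D$.

**Required members.** Let $x\in X$ and $\mathcal C^x=\{C:1_C(x)\ne1_S(x)\}$. Then $\{(x,1_S(x))\}\in B_1(\mathcal C^x)$ is right, so no wrong set meets it, and $\mathcal C^x\in\mathcal D_1$. This gives the second sentence of the proposition.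

**Unions.** Let $\mathcal C_i\in\mathcal D_{p_i}$ for $i=1,2$, let $R_i$ be the set given by Lemma 1 for $B_{p_i}(\mathcal C_i)$, and let $Q$ be a finite wrong set. The set $Q\cup\overline{R_2}$ is finite and wrong, so it is disjoint from the right set $R_1$. By Lemma 1 there is $T_1\in B_{p_1}(\mathcal C_1)$ with
$$T_1\cap(Q\cup\overline{R_2})=\emptyset .$$
Now $Q\cup\overline{T_1}$ is disjoint from $R_2$: the set $Q$ is wrong while $R_2$ is right, and $T_1\cap\overline{R_2}=\emptyset$ means $\overline{T_1}\cap R_2=\emptyset$. By Lemma 1 again there is $T_2\in B_{p_2}(\mathcal C_2)$ with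
$$T_2\cap(Q\cup\overline{T_1})=\emptyset .$$
Put $T=T_1\cup T_2$. Each $T_i$ is a function, and no $(x,e)\in T_1$ has $(x,1-e)\in T_2$, so $T$ is a partial function. We have $|T|\le p_1+p_2$ and $T\cap Q=\emptyset$. If $C\in\mathcal C_i$, then $T_i\not\subset1_C$, so $T\not\subset1_C$. Hence $T\in B_{p_1+p_2}(\mathcal C_1\cup\mathcal C_2)$ and $Q$ does not hit this family. As $Q$ was arbitrary, $\mathcal C_1\cup\mathcal C_2\in\mathcal D_{p_1+p_2}$.

**Finite sets.** The set $\emptyset$ is in $\mathcal D$ by downward closure. If $C_0\in I$, then $C_0\ne S$ because $S$ is not clopen, so $C_0\in\mathcal C^x$ for some $x$ and $\{C_0\}\in\mathcal D$. Finite sets follow by unions. $\square$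

## 7. Avoiding finite sets as a $\boldsymbol{\Pi}^0_3$ condition

It remains to bound the complexity of $\mathcal D$. Lemma 1 shows that $\mathcal C\in\mathcal D_p$ exactly when there is a finite right $R$ such that no finite $Q\subset Y\setminus R$ hits $B_p(\mathcal C)$ (conversely, a finite wrong set is always disjoint from a right $R$). Two things must be controlled: the condition on $(R,\mathcal C)$, and the quantifier over $R$. This section treats the condition. It contains "for all finite $Q$", an uncountable quantifier, which the next lemma removes.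

**Lemma 2.** Let $B$ be a family of finite subsets of $Y$, and let $R\subset Y$ be finite. The following are equivalent:

* (i) no finite $Q\subset Y\setminus R$ hits $B$;
* (ii) for every $N$ there are $T_1,\dots,T_N\in B$ such that $T_1\setminus R,\dots,T_N\setminus R$ are pairwise disjoint (repetitions are allowed if $T_k\setminus R=\emptyset$).

*Proof.* Assume (i), and suppose $T_1,\dots,T_k$ have been chosen, $k\ge0$. The finite set $\bigcup_{l\le k}(T_l\setminus R)$ is disjoint from $R$, so it does not hit $B$, and we choose $T_{k+1}\in B$ disjoint from it. This gives (ii). Conversely, let $Q$ be finite, disjoint from $R$, and hit $B$. For $N=|Q|+1$ take the $T_k$ from (ii). Each $T_k$ meets $Q$, necessarily in $T_k\setminus R$, so $N$ pairwise disjoint sets all meet a set with $N-1$ elements, which is impossible. $\square$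

Write $\mathrm N(R,B)$ for these equivalent properties. From now on fix $p$.

**Lemma 3.** For each $k\ge0$, the set $\{(y_1,\dots,y_k,\mathcal C)\in Y^k\times2^I:\mathrm N(\{y_1,\dots,y_k\},B_p(\mathcal C))\}$ is $\boldsymbol{\Pi}^0_3$.

*Proof.* Write $\vec y=(y_1,\dots,y_k)$ and $R=\{y_1,\dots,y_k\}$. For $N\ge 1$ let $M_N$ be the set of $(\vec y,\mathcal C)$ for which there are $T_1,\dots,T_N\in B_p(\mathcal C)$ with pairwise disjoint $T_l\setminus R$. By Lemma 2 our set is $\bigcap_NM_N$, so it suffices to show that $M_N$ is $\boldsymbol{\Sigma}^0_2$. The plan is to write $M_N$ as a countable union of projections of closed sets along a compact space. Being a function and being disjoint are open conditions rather than closed ones, so we first fix finite approximations which force them.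

**Step 1: the approximations.** A datum $\delta$ consists of $d\in\omega$ and, for each $1\le l\le N$, a set $J_l\subset\{1,\dots,k\}$, a number $c_l$ with $|J_l|+c_l\le p$, and labelled strings $(s_{l,i},e_{l,i})\in2^d\times\{0,1\}$ for $i<c_l$, such that the $(s_{l,i},e_{l,i})$ are pairwise distinct over all pairs $(l,i)$. There are countably many data. Let $M_\delta$ be the set of $(\vec y,\mathcal C)$ for which there are $x_{l,i}\in[s_{l,i}]$ such that, with
$$T_l=\{y_j:j\in J_l\}\cup\{(x_{l,i},e_{l,i}):i<c_l\},$$
the following hold for every $l$: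

1. if $(x,0)\in T_l$ and $(x',1)\in T_l$, then $x|d\ne x'|d$;
2. for every $C\in\mathcal C$ there is $(x,e)\in T_l$ with $1_C(x)\ne e$.

**Step 2: $M_\delta$ is closed.** Condition 1 depends only on the labels and on the first $d$ digits of finitely many points, so it is clopen in $(\vec y,\vec x)$. The negation of condition 2, for some $l$, says that there are $l\le N$ and $C\in I$ with $C\in\mathcal C$ and $1_C(x)=e$ for all $(x,e)\in T_l$. For fixed $l$ and $C$ this is clopen in $(\vec y,\vec x,\mathcal C)$, so the negation is open. Hence conditions 1 and 2 define a closed relation in $(\vec y,\vec x,\mathcal C)$. As $\vec x$ ranges over the compact set $\prod_{l,i}[s_{l,i}]$, the projection $M_\delta$ is closed.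

**Step 3: $M_\delta\subset M_N$.** Take witnesses $x_{l,i}$. By condition 1 (with $x=x'$) each $T_l$ is a partial function; also $|T_l|\le|J_l|+c_l\le p$, and by condition 2 $T_l\in B_p(\mathcal C)$. Finally $T_l\setminus R\subset\{(x_{l,i},e_{l,i}):i<c_l\}$, and these sets are disjoint for different $l$, because the labelled strings below their elements are pairwise distinct.

**Step 4: $M_N\subset\bigcup_\delta M_\delta$.** Let $T_1,\dots,T_N$ witness $(\vec y,\mathcal C)\in M_N$. Let $J_l$ contain exactly one index $j$ for each element $y_j$ of $T_l\cap R$, and list $T_l\setminus R$ without repetition as $(x_{l,i},e_{l,i})_{i<c_l}$. Then $|J_l|+c_l=|T_l|\le p$. The labelled points $(x_{l,i},e_{l,i})$ are pairwise distinct over all $(l,i)$, because the $T_l\setminus R$ are pairwise disjoint. So for all large $d$ the labelled strings $(x_{l,i}|d,e_{l,i})$ are pairwise distinct. Since each $T_l$ is a function, condition 1 also holds for all large $d$. Condition 2 holds because $T_l\in B_p(\mathcal C)$. Putting $s_{l,i}=x_{l,i}|d$ gives a datum $\delta$ with $(\vec y,\mathcal C)\in M_\delta$.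

So $M_N=\bigcup_\delta M_\delta$ is $\boldsymbol{\Sigma}^0_2$. $\square$

## 8. Right points that $\mathcal C$ pins down

Now for the quantifier over $R$. If $R$ ranged over all finite right sets, we would be back at an analytic condition, as in Section 4. The last example suggests that the points of $R$, when $R$ is chosen without superfluous elements, are isolated by $\mathcal C$, and that countably many continuous partial functions of $\mathcal C$ produce them all. We define these functions first.

**Definition.** Let $\mathcal V$ be the countable set of data $v=(q,d,(s_j)_{j<q},(e_j)_{j<q},i)$ with $1\le q\le p$, $i<q$, $d\in\omega$, pairwise distinct $s_j\in2^d$, and $e_j\in\{0,1\}$. Let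
$$K_v(\mathcal C)=\Big\{\vec t\in\prod_{j<q}[s_j]:\ \forall C\in\mathcal C\ \exists j<q\ \ 1_C(t_j)\ne e_j\Big\}.$$
Let $E_v$ be the set of $\mathcal C$ such that $K_v(\mathcal C)\ne\emptyset$ and all elements of $K_v(\mathcal C)$ have the same $i$-th coordinate. For $\mathcal C\in E_v$ let $z_v(\mathcal C)\in Y$ be that common coordinate with the label $e_i$.

The set $K_v(\mathcal C)$ is compact. Since the $s_j$ are distinct, $\{(t_j,e_j):j<q\}$ is a partial function of size $q\le p$ for every $\vec t\in\prod_j[s_j]$, so
$$\vec t\in K_v(\mathcal C)\iff\vec t\in\prod_{j<q}[s_j]\ \text{ and }\ \{(t_j,e_j):j<q\}\in B_p(\mathcal C).$$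

**Example.** For $\mathcal C_K$, $p=q=1$ and label $e_0=1$, we get $K_v(\mathcal C_K)=K\cap[s_0]$. So $\mathcal C_K\in E_v$ iff $K\cap[s_0]$ is a single point, and $z_v(\mathcal C_K)$ is that point with label $1$.

**Claim.** $E_v$ is $\boldsymbol{\Pi}^0_2$ and $z_v:E_v\to Y$ is continuous.

*Proof.* First, if $O\subset\prod_j[s_j]$ is clopen, then $\{\mathcal C:K_v(\mathcal C)\cap O=\emptyset\}$ is open. Indeed, $K_v(\mathcal C)\cap O$ is the intersection, over $C\in\mathcal C$, of the clopen subsets $\{\vec t\in O:\exists j<q\ 1_C(t_j)\ne e_j\}$ of the compact set $O$. If it is empty, then already finitely many $C_1,\dots,C_r\in\mathcal C$ give an empty intersection, and $K_v(\mathcal C')\cap O=\emptyset$ for every $\mathcal C'$ in the open set of those containing $C_1,\dots,C_r$.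

With $O=\prod_j[s_j]$ we see that $\{K_v(\mathcal C)\ne\emptyset\}$ is closed. The elements of $K_v(\mathcal C)$ have the same $i$-th coordinate iff for every $n$ these coordinates all lie in one cylinder $[\sigma]$ with $\sigma\in2^n$. So
$$E_v=\{\mathcal C:K_v(\mathcal C)\ne\emptyset\}\cap\bigcap_n\bigcup_{\sigma\in2^n}\{\mathcal C:K_v(\mathcal C)\cap\{\vec t:t_i\notin[\sigma]\}=\emptyset\},$$
which is $\boldsymbol{\Pi}^0_2$. For $\mathcal C\in E_v$, the base point of $z_v(\mathcal C)$ lies in $[\sigma]$ iff $K_v(\mathcal C)\cap\{\vec t:t_i\notin[\sigma]\}=\emptyset$, a relatively open condition, and the label $e_i$ is constant. So $z_v$ is continuous. $\square$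

**Lemma 4.** $\mathcal C\in\mathcal D_p$ iff there are $k\ge0$ and $v_1,\dots,v_k\in\mathcal V$ such that $\mathcal C\in\bigcap_{i\le k}E_{v_i}$, all $z_{v_i}(\mathcal C)$ are right, and $\mathrm N(\{z_{v_1}(\mathcal C),\dots,z_{v_k}(\mathcal C)\},B_p(\mathcal C))$.

*Proof.* (⇐) Let $R=\{z_{v_1}(\mathcal C),\dots,z_{v_k}(\mathcal C)\}$. A finite wrong set is disjoint from the right set $R$, hence by $\mathrm N(R,B_p(\mathcal C))$ does not hit $B_p(\mathcal C)$. So $\mathcal C\in\mathcal D_p$.

(⇒) Let $\mathcal C\in\mathcal D_p$ and $B=B_p(\mathcal C)$. By Lemma 1 there is a finite right $R$ with $\mathrm N(R,B)$. Take such an $R$ minimal under inclusion. It suffices to show that each $y\in R$ equals $z_v(\mathcal C)$ for some $v$ with $\mathcal C\in E_v$.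

**Step 1: a member of $B$ that meets a finite set only at $y$.** The set $R\setminus\{y\}$ is right, so by minimality $\mathrm N(R\setminus\{y\},B)$ fails: some finite $Q$ disjoint from $R\setminus\{y\}$ hits $B$. Then $y\in Q$, since otherwise $Q\cap R=\emptyset$, contradicting $\mathrm N(R,B)$. The set $Q\setminus\{y\}$ is disjoint from $R$, so by $\mathrm N(R,B)$ it does not hit $B$. Hence there is $T^0\in B$ with $T^0\cap(Q\setminus\{y\})=\emptyset$. Since $Q$ hits $B$, we get $T^0\cap Q=\{y\}$.

**Step 2: choice of $v$.** Write $T^0=\{(t_j,e_j):j<q\}$ with distinct $t_j$; here $1\le q\le p$ and $y=(t_i,e_i)$ for some $i<q$. Choose $d$ so large that the $t_j|d$ are pairwise distinct, and that $x|d\ne t_j|d$ whenever $j<q$, $(x,e_j)\in Q$ and $x\ne t_j$. This is possible because $Q$ is finite. Let $v=(q,d,(t_j|d)_{j<q},(e_j)_{j<q},i)$. Then $(t_j)_{j<q}\in K_v(\mathcal C)$, so $K_v(\mathcal C)\ne\emptyset$.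

**Step 3: the $i$-th coordinate is constant on $K_v(\mathcal C)$.** Let $\vec t{\,}'\in K_v(\mathcal C)$. Then $\{(t_j',e_j):j<q\}\in B$, so it meets $Q$: say $(t_j',e_j)\in Q$. As $t_j'|d=t_j|d$, the choice of $d$ gives $t_j'=t_j$. So $(t_j,e_j)\in T^0\cap Q=\{y\}$. Hence $j=i$ and $t_i'=t_i$. Therefore $\mathcal C\in E_v$ and $z_v(\mathcal C)=(t_i,e_i)=y$. $\square$

**Proposition 2.** $\mathcal D$ and $\mathcal F_S$ are $\boldsymbol{\Sigma}^0_\alpha$.

*Proof.* The set of right points is $(S\times\{1\})\cup((X\setminus S)\times\{0\})$, which is $\boldsymbol{\Delta}^0_\alpha$ in $Y$. Fix $p$ and $v_1,\dots,v_k\in\mathcal V$, and put $E=\bigcap_{i\le k}E_{v_i}$, a $\boldsymbol{\Pi}^0_2$ set (all of $2^I$ if $k=0$).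

**Step 1: rightness.** The maps $z_{v_i}$ are continuous on $E$, so the set of $\mathcal C\in E$ with all $z_{v_i}(\mathcal C)$ right is relatively $\boldsymbol{\Sigma}^0_\alpha$ in $E$. It is the intersection of the $\boldsymbol{\Pi}^0_2$ set $E$ with a $\boldsymbol{\Sigma}^0_\alpha$ set, hence $\boldsymbol{\Sigma}^0_\alpha$.

**Step 2: the condition $\mathrm N$.** The map $\mathcal C\mapsto(z_{v_1}(\mathcal C),\dots,z_{v_k}(\mathcal C),\mathcal C)$ is continuous on $E$. By Lemma 3, the set of $\mathcal C\in E$ with $\mathrm N(\{z_{v_1}(\mathcal C),\dots,z_{v_k}(\mathcal C)\},B_p(\mathcal C))$ is the intersection of $E$ with a $\boldsymbol{\Pi}^0_3$ set. So it is in $\boldsymbol{\Pi}^0_3\subset\boldsymbol{\Sigma}^0_4\subset\boldsymbol{\Sigma}^0_\alpha$. This is where $\alpha\ge4$ is used.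

**Step 3: the countable union.** By Lemma 4, $\mathcal D_p$ is the union, over all $k$ and all $(v_1,\dots,v_k)\in\mathcal V^k$, of the intersections of the sets from Steps 1 and 2. This is a countable union of $\boldsymbol{\Sigma}^0_\alpha$ sets. Hence $\mathcal D_p$ and $\mathcal D=\bigcup_p\mathcal D_p$ are $\boldsymbol{\Sigma}^0_\alpha$, and so is $\mathcal F_S$, the image of $\mathcal D$ under the homeomorphism $\mathcal C\mapsto I\setminus\mathcal C$ of $2^I$. $\square$

Propositions 1 and 2 together prove Theorem 3, and with it Theorems 1 and 2.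

**Remark.** The hypothesis $\alpha\ge4$ in Theorem 3 cannot be weakened to $\alpha\ge3$. Suppose the conclusion held for $\alpha=3$. Take $S\in\boldsymbol{\Delta}^0_3$ outside $\boldsymbol{\Sigma}^0_2\cup\boldsymbol{\Pi}^0_2$, by the successor construction of Section 3 with $\eta=1$. Steps 2 and 3 there, with $\xi=2$, would give a $\boldsymbol{\Sigma}^0_3$ filter of rank exactly $2$. As $\boldsymbol{\Sigma}^0_3\subset\boldsymbol{\Pi}^0_4$, this contradicts (2).
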